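# A Bergman complete domain whose kernel functions converge in norm at a boundary point

## 1. A ring of $N$ discs of radius $2e^{-cN^2}$

Take the circle $|z|=r$, mark the $N$ points $a_k=re^{2\pi ik/N}$ on it, and around each of them cut out a closed disc of radius $\varepsilon_N=2e^{-cN^2}$, with $c>0$ fixed. For large $N$ the marked points have spacing about $2\pi r/N$, while the holes are far smaller than that. This ring of tiny holes is the object on which everything below turns.

We measure its effect as follows. For a bounded domain $U$ let $H^2(U)$ be the Hilbert space of holomorphic functions on $U$ that are square-integrable for Lebesgue measure $\lambda$, with norm $\|f\|_U$ (or $\|f\|$), and put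
$$K_U(z)=\sup\{|f(z)|^2:\ f\in H^2(U),\ \|f\|_U\le 1\}.$$
This is the largest squared value that a function of norm at most one can take at $z$. If $V\subset U$, restriction to $V$ does not increase norms, so $K_V\ge K_U$ on $V$: cutting holes can only raise $K$. The ring raises $K$ a lot on the circle $|z|=r$ and almost not at all at the center. We write $D(a,R)$ for an open disc and $\mathbb D=D(0,1)$.

**Lemma 1.** Let $U\subset\mathbb C$ be a domain with $\operatorname{diam}U\le 2$ and $\overline D(0,2r)\subset U$, and let $M,\delta>0$. There is a finite union $E$ of disjoint closed discs centered on $\{|z|=r\}$, with $E\subset\{r/2<|z|<3r/2\}$, such that $V=U\setminus E$ is a domain, $K_V(z)\ge M$ for all $z\in V$ with $|z|=r$, and $K_V(0)\le K_U(0)+\delta$.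

Half of the proof is immediate. Put
$$c=\frac1{2\pi^3r^2M},\qquad \varepsilon=\varepsilon_N=2e^{-cN^2},\qquad E_N=\bigcup_{k=1}^N\overline D(a_k,\varepsilon),\qquad V_N=U\setminus E_N .$$

**Step 1: the geometry of the ring.** We check that for large $N$ the holes are disjoint, with room to spare. Since $\sin x\ge 2x/\pi$ on $[0,\pi/2]$, neighboring centers satisfy $|a_k-a_{k+1}|=2r\sin(\pi/N)\ge 4r/N$. As $\sqrt\varepsilon=\sqrt2\,e^{-cN^2/2}$ is much smaller than $r/N$ for large $N$, even the larger discs $\overline D(a_k,\sqrt\varepsilon)$ are disjoint and lie in $\{r/2<|z|<3r/2\}$. Also $2\varepsilon<\sqrt\varepsilon$ as soon as $\varepsilon<\frac14$.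

The set $V_N$ is a domain, because removing finitely many disjoint closed discs contained in a planar domain leaves a domain. For one disc $\overline D(a,R)\subset U$: given $p,q\in U$ outside it, choose $R'>R$ with $\overline D(a,R')\subset U$ and $R'<|p-a|,|q-a|$. Join $p$ to $q$ by a path in $U$. If the path enters $\overline D(a,R')$, replace the part between its first and last visit to $\overline D(a,R')$ by an arc of the circle $|z-a|=R'$. For several discs, induct.

**Step 2: the kernel is large on the circle.** We exhibit a good competitor in the supremum. Let $z\in V_N$ with $|z|=r$. Some $a_k$ satisfies $|z-a_k|\le \pi r/N$, because the chord is at most the arc. Let $g(w)=1/(w-a_k)$. Since $\operatorname{diam}U\le2$, we have $V_N\subset\{\varepsilon<|w-a_k|\le2\}$, so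
$$\|g\|^2_{V_N}\le\int_\varepsilon^2\frac{2\pi\,dt}{t}=2\pi\log\frac2\varepsilon=2\pi cN^2,
\qquad
K_{V_N}(z)\ge\frac{|g(z)|^2}{\|g\|^2}\ge\frac{N^2}{\pi^2r^2\cdot 2\pi cN^2}=M .$$

The bound at the center is proved in Section 5. The reason for the exponent $N^2$ can already be seen. The competitor on the circle has squared value at least $N^2/(\pi^2r^2)$ and squared norm at most $2\pi\log(2/\varepsilon)$, so we can afford $\log(1/\varepsilon)$ of order $N^2$. A hole of radius $\varepsilon$ will turn out to cost, seen from afar, an amount of order $1/\log(1/\varepsilon)$, so $N$ holes cost $N/\log(1/\varepsilon)$. With $\log(1/\varepsilon)$ of order $N^2$ the cost is of order $1/N$, which tends to $0$.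

What is this for? We shall put such rings around $0$ at radii $r_1>r_2>\dots\to0$, with $K\ge m$ on the $m$-th circle, remove the point $0$ as well, and leave between consecutive rings a circle $|z|=\rho_m$ where $K$ stays close to a finite limit $\kappa$. In the resulting domain, $0$ is a boundary point with two features that seem to pull in opposite directions. Along the quiet circles $|z|=\rho_m$ the kernel functions converge in norm. But a curve that runs to $0$ must cross all the loud circles $|z|=r_m$. The first feature violates a well-known sufficient condition for completeness of the Bergman metric; the second keeps the metric complete.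

## 2. The Bergman metric and two boundary conditions

Let $\Omega\subset\mathbb C^n$ be a bounded domain, and $\langle f,g\rangle=\int_\Omega f\bar g\,d\lambda$ on $H^2(\Omega)$. By the mean value property point evaluations are bounded on $H^2(\Omega)$, so there is a unique $K_\Omega(\cdot,w)\in H^2(\Omega)$ with
$$f(w)=\langle f,K_\Omega(\cdot,w)\rangle\qquad(f\in H^2(\Omega)).$$
This is the Bergman kernel. Taking $f=K_\Omega(\cdot,w)$ gives $\|K_\Omega(\cdot,w)\|^2=K_\Omega(w,w)$. By Cauchy–Schwarz, $|f(w)|^2\le\|f\|^2K_\Omega(w,w)$, with equality for $f=K_\Omega(\cdot,w)$. Hence $K_\Omega(w,w)$ is the supremum $K_\Omega(w)$ of Section 1. It is positive since $\Omega$ is bounded (use a constant function).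

**Definition.** The Bergman metric is $\sum_{j,k}\frac{\partial^2\log K_\Omega(z,z)}{\partial z_j\,\partial\bar z_k}\,dz_j\,d\bar z_k$. The domain $\Omega$ is Bergman complete if it is a complete metric space for the distance induced by this metric.

We use the following textbook facts.

* (F1) The map $w\mapsto K_\Omega(\cdot,w)\in H^2(\Omega)$ is antiholomorphic. Indeed $\langle K_\Omega(\cdot,w),f\rangle=\overline{f(w)}$ is antiholomorphic for each $f$, and weakly antiholomorphic Hilbert-space valued maps are antiholomorphic in norm. In particular $K_\Omega(w)$ is smooth, hence continuous.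
* (F2) The Bergman metric of a bounded domain is smooth and positive definite, so its distance induces the usual topology. (Positive definiteness is also checked in the proof of Lemma 3.)
* (F3) Let $f_j\rightharpoonup f$ weakly in $L^2(G)$, and suppose all $f_j$ with $j$ large are holomorphic on a disc $D(a,R)\subset G\subset\mathbb C$. Then $f$ is (a.e. equal to) a holomorphic function there, and $f_j\to f$ pointwise on $D(a,R)$. The first claim holds because $H^2(D(a,R))$ is a closed subspace of $L^2(D(a,R))$, hence weakly closed. For the second, the value at a point is the mean over a small disc, that is, the pairing with a fixed $L^2$ function.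
* (F4) Weyl's lemma: if $G\subset\mathbb C$ is open, $f\in L^2(G)$ and $\int f\,\bar\partial\psi\,d\lambda=0$ for all $\psi\in C_c^\infty(G)$, then $f$ is holomorphic. Here $\partial=\partial/\partial z$ and $\bar\partial=\partial/\partial\bar z$.
* (F5) An isolated singularity of an $L^2$ holomorphic function is removable: if $f=\sum a_nz^n$ on $0<|z|<R$, then $\int|f|^2\ge2\pi|a_n|^2\int_0^Rt^{2n+1}dt$ for each $n$, which is infinite for $n\le-1$ unless $a_n=0$.

Kobayashi's criterion says that if
$$\lim_{z\to\partial\Omega}\frac{|f(z)|^2}{K_\Omega(z,z)}=0\quad\text{for all }f\in H^2(\Omega), \tag{1}$$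
then $\Omega$ is Bergman complete. More generally, $\Omega$ is Bergman complete whenever
$$\limsup_{z\to\partial\Omega}\frac{|f(z)|^2}{K_\Omega(z,z)}<\|f\|^2\quad\text{for all }f\in H^2(\Omega)\setminus\{0\}. \tag{2}$$
The quotient is never larger than $\|f\|^2$, so (2) only forbids equality in the limit. Zwonek showed that there is a Bergman complete domain in $\mathbb C$ that does not satisfy (1). The text "The Bergman Kernel And Metric" leaves this question: is there a Bergman complete domain that does not satisfy (2)? The answer is yes, already in the plane.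

**Theorem 1.** There is a bounded domain $\Omega=\mathbb D\setminus(\{0\}\cup\bigcup_mE_m)\subset\mathbb C$, with each $E_m$ a finite union of disjoint closed discs and $E_m\to\{0\}$, which is Bergman complete and does not satisfy (2). More precisely, there are $\kappa\in(0,\infty)$, radii $\rho_m\downarrow0$ and $k\in H^2(\Omega)$ with $\|k\|^2=\kappa$ such that for every choice of points $|z_m|=\rho_m$ we have $z_m\in\Omega$, $K_\Omega(\cdot,z_m)\to k$ in norm, and $|k(z_m)|^2/K_\Omega(z_m,z_m)\to\|k\|^2$. For every $n\ge1$, $\Omega\times\mathbb D^{n-1}$ is a bounded pseudoconvex Bergman complete domain in $\mathbb C^n$ not satisfying (2).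

## 3. The disc and the punctured disc

**The disc.** The functions $z^n$ are orthogonal with $\|z^n\|^2=\pi/(n+1)$, so
$$K_{\mathbb D}(z)=\sum_n\frac{n+1}\pi|z|^{2n}=\frac1{\pi(1-|z|^2)^2}.$$
This tends to $\infty$ at the boundary. Polynomials are dense in $H^2(\mathbb D)$ and bounded. For a polynomial $p$ we have $|p|^2/K_{\mathbb D}\to0$, and $|f-p|/\sqrt{K_{\mathbb D}}\le\|f-p\|$, so (1) holds. The metric is $\frac{2}{(1-|z|^2)^2}|dz|^2$. A curve from $0$ to $z$ has length at least $\int_0^{|z|}\frac{\sqrt2\,dt}{1-t^2}$, which tends to $\infty$ as $|z|\to1$. A Cauchy sequence is bounded in distance, so it stays in a compact set and converges. The disc is Bergman complete.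

**The punctured disc.** By (F5), $H^2(\mathbb D\setminus\{0\})=H^2(\mathbb D)$, with the same kernel and metric. For $f=1$ and $z\to0$ we get $|f(z)|^2/K(z)=\pi(1-|z|^2)^2\to\pi=\|1\|^2$, so (2) fails at $0$. But the segment $(0,\frac12]$ has finite length, so the domain is not complete. In this example both properties fail, and by the same sequence of points. We want a boundary point at which (2) fails and which cannot be reached by a curve of finite length.

## 4. Chords and curves in projective space

For nonzero $v\in H^2(\Omega)$ let $[v]$ be its class in the projective space $\mathbb P(H^2(\Omega))$. For unit vectors, a distance is $\min_{|c|=1}\|cv-w\|=\sqrt{2-2|\langle v,w\rangle|}$. Thus, for unit vectors, $[v_j]\to[v]$ if and only if $|\langle v,v_j\rangle|\to1$. Put $\iota(z)=[K_\Omega(\cdot,z)]$; this is the Kobayashi embedding, and it is continuous by (F1).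

**Lemma 2.** Let $\Omega\subset\mathbb C^n$ be a bounded domain. Condition (2) fails if and only if $\iota(z_j)$ converges in $\mathbb P(H^2(\Omega))$ for some sequence $z_j\to\partial\Omega$. Equivalently, (2) holds if and only if $\iota$ is proper.

*Proof.* The number
$$\frac{|f(z)|^2}{\|f\|^2K_\Omega(z)}=\Big|\Big\langle\frac f{\|f\|},\frac{K_\Omega(\cdot,z)}{\|K_\Omega(\cdot,z)\|}\Big\rangle\Big|^2$$
is the squared cosine of the angle between $f$ and $K_\Omega(\cdot,z)$. Along $z_j$ it tends to $1$ if and only if $\iota(z_j)\to[f]$. Since it is at most $1$, (2) fails for $f$ exactly when it tends to $1$ along some $z_j\to\partial\Omega$. This proves the first claim.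

If $\iota(z_j)\to[f]$ with $z_j\to\partial\Omega$, then the compact set $\{\iota(z_j)\}\cup\{[f]\}$ has a preimage containing all $z_j$, which is not compact. Conversely, if $\iota^{-1}(C)$ is not compact for some compact $C$, then, being relatively closed in $\Omega$, it contains a sequence $z_j\to\partial\Omega$, and a subsequence of $\iota(z_j)$ converges in $C$. $\square$

The next lemma is Kobayashi's argument. It shows that incompleteness produces more than a sequence.

**Lemma 3.** Let $\Omega\subset\mathbb C^n$ be bounded and not Bergman complete. There are a piecewise $C^1$ curve $\gamma:[0,\infty)\to\Omega$ of finite Bergman length, eventually leaving every compact subset of $\Omega$, and $f\in H^2(\Omega)$ with $\|f\|=1$, such that $|f(\gamma(t))|^2/K_\Omega(\gamma(t))\to1$ as $t\to\infty$.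

*Proof.*

**Step 1: the curve.** We join up a Cauchy sequence. Take a Cauchy sequence $x_j$ without limit. After passing to a subsequence, $x_j$ and $x_{j+1}$ are joined by a piecewise $C^1$ curve of length $<2^{-j}$. Concatenating gives $\gamma$ of finite length. Suppose $\gamma$ does not leave some compact set. Then $\gamma(t_i)\to p\in\Omega$ for some $t_i\to\infty$. The distance induces the usual topology and the lengths of the tails of $\gamma$ tend to $0$, so $\gamma(t)\to p$. Then a subsequence of the original Cauchy sequence converges to $p$, so the whole sequence does, a contradiction.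

**Step 2: the Bergman speed in terms of kernel functions.** We identify the metric as the one pulled back by $\iota$. Write $k_w=K_\Omega(\cdot,w)$, so $\langle k_w,k_{w'}\rangle=K_\Omega(w',w)$. Differentiating (allowed by (F1)) and then setting $w'=w$,
$$\langle\partial_{\bar w_j}k_w,\partial_{\bar w_k}k_w\rangle=\partial_{\bar w_j}\partial_{w_k}K_\Omega(w,w),\qquad\langle\partial_{\bar w_j}k_w,k_w\rangle=\partial_{\bar w_j}K_\Omega(w,w).$$
Let $u(t)=k_{\gamma(t)}$, so $u'=\sum_j\overline{\gamma_j'}\,\partial_{\bar w_j}k_w$ at $w=\gamma(t)$. Since $\partial_j\partial_{\bar k}\log K=\frac{\partial_j\partial_{\bar k}K}{K}-\frac{\partial_jK\,\partial_{\bar k}K}{K^2}$, the squared Bergman speed of $\gamma$ is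
$$\frac{\|u'\|^2}{\|u\|^2}-\frac{|\langle u',u\rangle|^2}{\|u\|^4},$$
the squared norm of the component of $u'/\|u\|$ orthogonal to $u$. (If this vanishes for a tangent vector $X$ at $w$, then $\sum\overline{X_j}\,\partial_{\bar w_j}k_w=ck_w$. Pairing with $f$ gives $\sum X_j\,\partial_jf(w)=\bar c f(w)$ for all $f$. Now $f=1$ gives $c=0$ and $f=z_j$ gives $X_j=0$. So the metric is positive definite.)

**Step 3: lifting to a curve of unit vectors.** We choose phases so that the norm of the derivative is the Bergman speed. Let $v=u/\|u\|$. Differentiating the scalar factor $1/\|u\|$ only adds a multiple of $u$, so the squared speed is $\|v'\|^2-|\langle v',v\rangle|^2$. As $\|v\|=1$, $\langle v',v\rangle=i\alpha$ with $\alpha$ real. Put $e(t)=e^{-i\int_0^t\alpha}v(t)$. Then $\|e'\|=\|v'-i\alpha v\|=\|v'-\langle v',v\rangle v\|$ is the Bergman speed. So $\|e(t)-e(t')\|$ is at most the length of $\gamma$ between $t'$ and $t$. Since $\gamma$ has finite length, $e(t)\to f$ in norm, $\|f\|=1$, and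
$$\frac{|f(\gamma(t))|}{\sqrt{K_\Omega(\gamma(t))}}=|\langle f,v(t)\rangle|=|\langle f,e(t)\rangle|\to1.\qquad\square$$

In particular (2) implies completeness. Could one try to prove the converse? Suppose (2) fails. Lemma 2 gives $z_j\to\partial\Omega$ with $\iota(z_j)$ convergent, so the points $\iota(z_j)$ are close to each other in $\mathbb P(H^2(\Omega))$. To contradict completeness we would need $z_j$ to be Cauchy for the Bergman distance, that is, joined by short curves inside $\iota(\Omega)$. Here the attempt stops: closeness in the ambient projective space bounds chords, while the Bergman distance measures curves that stay in $\iota(\Omega)$. In the punctured disc short curves happen to exist. A counterexample must keep the chords short and make every curve long.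

Lemma 3 tells us how. Failure of completeness gives a *curve* along which $|f|^2/K\to1$. If on every curve to the boundary we find *some* points going to the boundary where $|f|^2/K\to0$, we are done. Section 7 will show that in the plane it is enough that $K\to\infty$ at those points. So we want barriers around $0$: closed circles that no curve to $0$ can avoid and on which $K$ is large, while $K$ remains bounded on other circles.

A single hole does not give such a barrier by the estimate of Section 1. Suppose $V=U\setminus\overline D(a,\varepsilon)$ contains $0$, and $g(w)=1/(w-a)$. At each point $z\in V$ with $|z-a|\ge|a|$,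
$$\frac{|g(z)|^2}{\|g\|_V^2}\le\frac{|g(0)|^2}{\|g\|_V^2}\le K_V(0).$$
So on two thirds of the circle $|z|=|a|$ this competitor certifies nothing beyond what we allow at the center. With $N$ equally spaced holes, every point of the circle is within $\pi r/N$ of some $a_k$, while the center is at distance $r$. The squared ratio of the two values of $g$ is at least $N^2/\pi^2$. It remains to see that the $N$ holes together do not spoil the center, and that is the second half of Lemma 1.

## 5. The ring is invisible from its center

We keep the notation of Section 1 and prove that $K_{V_N}(0)\le K_U(0)+\delta$ for all large $N$. With Steps 1 and 2 this proves Lemma 1, taking $V=V_N$ and $E=E_N$ for any large $N$.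

**Step 3: a weak limit of extremal functions.** We argue by contradiction and set up the limit. Suppose $K_{V_N}(0)>K_U(0)+\delta$ for infinitely many $N$. For these $N$ let $f_N=K_{V_N}(\cdot,0)/\sqrt{K_{V_N}(0)}$, so that $\|f_N\|_{V_N}=1$ and $f_N(0)=\sqrt{K_{V_N}(0)}$, and extend $f_N$ by $0$ to $E_N$. Along a subsequence $f_N\rightharpoonup f$ weakly in $L^2(U)$, and $\|f\|\le1$.

**Step 4: a cutoff with small gradient.** We want a function that vanishes near the holes and has small Dirichlet energy; logarithms provide it. Let $\eta_N=0$ on $\bigcup_kD(a_k,2\varepsilon)$, $\eta_N=1$ off $\bigcup_kD(a_k,\sqrt\varepsilon)$, and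
$$\eta_N(z)=\frac{\log\frac{|z-a_k|}{2\varepsilon}}{\log\frac1{2\sqrt\varepsilon}}\qquad\text{for }2\varepsilon\le|z-a_k|\le\sqrt\varepsilon .$$
This is Lipschitz with $0\le\eta_N\le1$. On the $k$-th annulus $|\nabla\eta_N|=\frac1{|z-a_k|\log(1/(2\sqrt\varepsilon))}$, and $\int_{2\varepsilon}^{\sqrt\varepsilon}\frac{2\pi\,dt}t=2\pi\log\frac1{2\sqrt\varepsilon}$. Summing over the $N$ disjoint annuli,
$$\int|\nabla\eta_N|^2\,d\lambda=\frac{2\pi N}{\log\frac1{2\sqrt\varepsilon}}=\frac{2\pi N}{\frac c2N^2-\frac32\log2}\longrightarrow0, \tag{3}$$
where we used $\log\frac1{2\sqrt\varepsilon}=-\log2-\frac12\log2+\frac c2N^2$.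

**Step 5: the limit is holomorphic on all of $U$.** We test with $\varphi\in C_c^\infty(U)$. The function $\eta_N\varphi$ is Lipschitz with compact support in $V_N$. Its mollifications lie in $C_c^\infty(V_N)$ and converge to it in $W^{1,2}$. Since $f_N$ is holomorphic on $V_N$, integration by parts gives $\int f_N\,\bar\partial(\eta_N\varphi)=0$. Expanding,
$$\int_Uf_N\,\bar\partial\varphi=\int f_N(1-\eta_N)\,\bar\partial\varphi-\int f_N\,\varphi\,\bar\partial\eta_N .$$
The function $1-\eta_N$ is supported in $N$ discs of radius $\sqrt\varepsilon$, of total area $\pi N\varepsilon$, and $|\bar\partial\eta_N|=\frac12|\nabla\eta_N|$. By Cauchy–Schwarz and $\|f_N\|=1$,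
$$\Big|\int_Uf_N\,\bar\partial\varphi\Big|\le\sup|\bar\partial\varphi|\,(\pi N\varepsilon)^{1/2}+\sup|\varphi|\,\|\bar\partial\eta_N\|_{L^2}\longrightarrow0 .$$
Hence $\int_Uf\,\bar\partial\varphi=0$ for all $\varphi$, and $f\in H^2(U)$ by (F4).

**Step 6: the contradiction at $0$.** All $f_N$ are holomorphic on $D(0,r/2)$, so by (F3) $f(0)=\lim f_N(0)\ge\sqrt{K_U(0)+\delta}$. But $\|f\|_U\le1$ forces $|f(0)|^2\le K_U(0)$. This completes the proof of Lemma 1. $\square$

## 6. A small hole at $0$ is invisible from a fixed circle

In the construction we shall do infinitely many further cuts inside a small disc $D(0,s)$. The next lemma controls all of them at once, by removing the whole disc.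

**Lemma 4.** Let $U$ be a bounded planar domain, $0\in U$, $S\subset U\setminus\{0\}$ compact, $\delta>0$. For all small $s>0$ we have $K_{U\setminus\overline D(0,s)}\le K_U+\delta$ on $S$.

*Proof.* Let $s$ be so small that $\overline D(0,s)\subset U\setminus S$, and write $U_s=U\setminus\overline D(0,s)$. This is a domain. As $s$ decreases, $U_s$ grows, so the continuous functions $K_{U_s}$ decrease on $S$, and $K_{U_s}\ge K_U$.

We identify the pointwise limit. Fix $z\in S$ and let $f_s\in H^2(U_s)$ have norm one and $f_s(z)=\sqrt{K_{U_s}(z)}$. Extend it by $0$. Along some sequence $s\to0$, $f_s\rightharpoonup f$ weakly in $L^2(U)$, with $\|f\|\le1$. Each closed disc in $U\setminus\{0\}$ lies in $U_s$ for small $s$, so by (F3) $f$ is holomorphic on $U\setminus\{0\}$ and $f(z)=\lim f_s(z)$. By (F5), $f\in H^2(U)$. Hence $\lim_sK_{U_s}(z)=|f(z)|^2\le K_U(z)$, so the limit is $K_U(z)$.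

The limit $K_U$ is continuous and the convergence is monotone on the compact set $S$, so Dini's theorem (along a sequence $s\downarrow0$, then for all smaller $s$ by monotonicity) makes it uniform. $\square$

## 7. Functions that extend across a given boundary point are dense

Let $\Omega\subset\mathbb C$ be a bounded domain, $\zeta\in\partial\Omega$, and $\Omega_s=\Omega\cup D(\zeta,s)$, which is again a bounded domain. Put
$$A_\zeta=\bigcup_{s>0}H^2(\Omega_s)|_\Omega .$$
These are the functions in $H^2(\Omega)$ that extend holomorphically to $\Omega_s$ for some $s>0$, with the extension in $H^2(\Omega_s)$. Since $\Omega_s$ shrinks with $s$, the union is increasing as $s\downarrow0$, and $A_\zeta$ is a linear subspace. For example, if $\Omega=\mathbb D\setminus\{0\}$ then $A_0=H^2(\mathbb D)=H^2(\Omega)$ by (F5), and $A_1$ contains all polynomials.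

**Lemma 5** (known; cf. B.-Y. Chen, *Complex Variables* 42 (2000))**.** Let $\Omega\subset\mathbb C$ be a bounded domain and $\zeta\in\partial\Omega$. Then $A_\zeta$ is dense in $H^2(\Omega)$. Consequently, if $z_j\in\Omega$, $z_j\to\zeta$ and $K_\Omega(z_j)\to\infty$, then $|f(z_j)|^2/K_\Omega(z_j)\to0$ for all $f\in H^2(\Omega)$.

*Proof.* For bounded open $G\subset\mathbb C$ let $W_0(G)$ be the closure of $C_c^\infty(G)$ (complex valued) in $W^{1,2}(\mathbb C)$. Lipschitz functions with compact support in $G$ belong to $W_0(G)$, by mollification. Elements of $W_0(G)$ and their derivatives vanish a.e. off $G$.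

**Step 1: the orthogonal complement of $H^2(G)$ is $\partial W_0(G)$.** This translates density into a statement about Sobolev functions. For $\varphi\in C_c^\infty(G)$, two integrations by parts give $\|\partial\varphi\|=\|\bar\partial\varphi\|$. Since $|\partial\varphi|^2+|\bar\partial\varphi|^2=\frac12|\nabla\varphi|^2$, we get $\|\partial\varphi\|=\frac12\|\nabla\varphi\|$, and this passes to $W_0(G)$. By Poincaré's inequality on the bounded set $G$, $\|\partial\varphi\|$ is a norm on $W_0(G)$ equivalent to the $W^{1,2}$ norm. So $\partial$ is injective on $W_0(G)$, and $\partial W_0(G)$ is closed in $L^2(G)$ and is the closure of $\partial C_c^\infty(G)$. By (F4) and integration by parts, $f\in L^2(G)$ lies in $H^2(G)$ if and only if $\int f\,\bar\partial\psi=\langle f,\partial\bar\psi\rangle=0$ for all $\psi\in C_c^\infty(G)$, that is, $f\perp\partial C_c^\infty(G)$. Hence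
$$L^2(G)\ominus H^2(G)=\partial W_0(G). \tag{4}$$

**Step 2: one potential for all $s$.** Let $f\in H^2(\Omega)$ be orthogonal to $A_\zeta$, extended by $0$ off $\Omega$. We must show $f=0$. For each $s$ and $g\in H^2(\Omega_s)$ we have $\langle f,g\rangle_{\Omega_s}=\langle f,g|_\Omega\rangle_\Omega=0$. By (4), $f=\partial\varphi_s$ with $\varphi_s\in W_0(\Omega_s)$. For $s<s'$ both $\varphi_s$ and $\varphi_{s'}$ lie in $W_0(\Omega_{s'})$ and have the same image under $\partial$, so they are equal. Call the common function $\varphi$; it lies in $W_0(\Omega_s)$ for every $s>0$.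

**Step 3: reduction to bounded $\varphi$.** We show that truncation preserves the situation. For real $u$ let $\tau_Tu=\max(-T,\min(u,T))$, and for complex $\varphi$ apply $\tau_T$ to real and imaginary parts. If $\psi_i\in C_c^\infty(\Omega_s)$ and $\psi_i\to\varphi$ in $W^{1,2}$, then $\tau_T\psi_i$ is Lipschitz with compact support in $\Omega_s$, so it lies in $W_0(\Omega_s)$. The sequence $\tau_T\psi_i$ is bounded in $W^{1,2}$ and converges to $\tau_T\varphi$ in $L^2$, hence weakly in $W^{1,2}$. The closed subspace $W_0(\Omega_s)$ is weakly closed, so $\tau_T\varphi\in W_0(\Omega_s)$ for every $s$. Since $\nabla\tau_Tu=1_{\{|u|<T\}}\nabla u$ a.e., dominated convergence gives $\tau_T\varphi\to\varphi$ in $W^{1,2}$ as $T\to\infty$. As $W_0(\Omega)$ is closed, in order to prove $\varphi\in W_0(\Omega)$ it suffices to prove it for the truncations. So we may assume that $\varphi$ is bounded and lies in all $W_0(\Omega_s)$ (the equation $f=\partial\varphi$ is not used in Step 4).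

**Step 4: cutting off at the single point $\zeta$.** In the plane this can be done at small energy. For $0<\nu<1$ let $\chi_\nu=0$ on $|z-\zeta|\le\nu^2$, $\chi_\nu=1$ on $|z-\zeta|\ge\nu$, and $\chi_\nu=\log(|z-\zeta|/\nu^2)/\log(1/\nu)$ in between. Then
$$\|\nabla\chi_\nu\|^2=\frac{2\pi\log(\nu/\nu^2)}{\log^2(1/\nu)}=\frac{2\pi}{\log(1/\nu)}\to0\qquad(\nu\to0).$$
We have $\nabla(\chi_\nu\varphi)-\nabla\varphi=(\chi_\nu-1)\nabla\varphi+\varphi\nabla\chi_\nu$. The first term tends to $0$ in $L^2$ by dominated convergence; the second has norm at most $\sup|\varphi|\,\|\nabla\chi_\nu\|\to0$. So $\chi_\nu\varphi\to\varphi$ in $W^{1,2}$. Now fix $\nu$, take $s<\nu^2$, and $\psi_i\in C_c^\infty(\Omega_s)$ with $\psi_i\to\varphi$ in $W^{1,2}$. The function $\chi_\nu\psi_i$ is Lipschitz with compact support in $\Omega_s\setminus D(\zeta,\nu^2)\subset\Omega$, so it lies in $W_0(\Omega)$. Multiplication by the bounded Lipschitz function $\chi_\nu$ is continuous on $W^{1,2}$, so $\chi_\nu\psi_i\to\chi_\nu\varphi$ and $\chi_\nu\varphi\in W_0(\Omega)$. Letting $\nu\to0$, $\varphi\in W_0(\Omega)$.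

**Step 5: conclusion.** By Steps 3 and 4 the original $\varphi$ is in $W_0(\Omega)$, so by (4) $f=\partial\varphi$ is orthogonal to $H^2(\Omega)$. As $f\in H^2(\Omega)$, $f=0$, and $A_\zeta$ is dense.

**Step 6: the consequence.** Each $g\in A_\zeta$ is bounded near $\zeta$, so $|g(z_j)|^2/K_\Omega(z_j)\to0$. For general $f$ use $|f(z)-g(z)|/\sqrt{K_\Omega(z)}\le\|f-g\|$ and density. $\square$

## 8. Nested rings, quiet circles and protected discs

We now build $\Omega$. The order of the choices matters: at each stage the protected radius $s_m$ is chosen last, and all later cuts happen inside $D(0,s_m)$.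

Let $\Omega_0=\mathbb D$, $s_0=\frac12$, $\kappa_0=K_{\mathbb D}(0)=1/\pi$. Let $m\ge1$, and suppose $\Omega_{m-1}$ is $\mathbb D$ minus finitely many disjoint closed discs, with $\overline D(0,s_{m-1})\subset\Omega_{m-1}$.

**Step 1: a loud circle.** Set $r_m=s_{m-1}/2$ and apply Lemma 1 to $U=\Omega_{m-1}$, $r=r_m$, $M=m$, $\delta=2^{-m}$. We get $E_m\subset\{r_m/2<|z|<3r_m/2\}\subset D(0,s_{m-1})$ and the domain $\Omega_m=\Omega_{m-1}\setminus E_m$, with $K_{\Omega_m}\ge m$ on $\{|z|=r_m\}\cap\Omega_m$. Let $\kappa_m=K_{\Omega_m}(0)$; then $\kappa_{m-1}\le\kappa_m\le\kappa_{m-1}+2^{-m}$.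

**Step 2: a quiet circle.** All discs removed so far lie in $|z|>r_m/2$, since $r_j\ge r_m$ for $j\le m$. By continuity of $K_{\Omega_m}$ at $0$ choose $\rho_m\in(0,r_m/4)$ with $|K_{\Omega_m}(z)-\kappa_m|\le\frac1m$ for $|z|\le\rho_m$.

**Step 3: a protected disc.** By Lemma 4 choose $s_m\in(0,\rho_m)$ such that $G_m=\Omega_m\setminus\overline D(0,s_m)$ satisfies $K_{G_m}\le K_{\Omega_m}+\frac1m$ on $\{|z|=\rho_m\}$. Note that $\overline D(0,s_m)\subset\Omega_m$, so the induction continues.

Since $r_{m+1}=s_m/2<\rho_m/2<r_m/8$, we have $r_m,\rho_m,s_m\to0$. Define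
$$\Omega=\mathbb D\setminus\Big(\{0\}\cup\bigcup_{m\ge1}E_m\Big).$$

**Step 4: $\Omega$ is a domain and $G_m\subset\Omega\subset\Omega_m$.** The $E_m$ are compact and shrink to $0$, so $\{0\}\cup\bigcup E_m$ is closed and $\Omega$ is open. The inclusion $\Omega\subset\Omega_m$ is clear. Since $E_{m+1},E_{m+2},\dots\subset D(0,s_m)$, a point of $G_m$ is in none of the $E_j$ and is not $0$, so $G_m\subset\Omega$. A point of $\Omega$ has modulus greater than $s_m$ for all large $m$, so it lies in $G_m$ for all large $m$. Any two points of $\Omega$ therefore lie in a common $G_m$, which is $\mathbb D$ minus finitely many disjoint closed discs, hence connected. So $\Omega$ is connected.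

**Step 5: three properties.** Let $\kappa=\lim\kappa_m$, so $1/\pi\le\kappa\le1/\pi+1$. We record what the choices give.

If $|z|=\rho_m$, then $z\in G_m\subset\Omega$ (as $\rho_m>s_m$), and
$$\kappa_m-\tfrac1m\le K_{\Omega_m}(z)\le K_\Omega(z)\le K_{G_m}(z)\le\kappa_m+\tfrac2m . \tag{5}$$
If $z\in\Omega$ and $|z|=r_m$, then
$$K_\Omega(z)\ge K_{\Omega_m}(z)\ge m . \tag{6}$$
If $\zeta\in\partial\Omega\setminus\{0\}$, then
$$K_\Omega(z)\to\infty\qquad\text{as }z\to\zeta,\ z\in\Omega. \tag{7}$$

To prove (7), note that near $\zeta$ only finitely many removed discs occur, so $\zeta\in\partial\mathbb D$ or $\zeta\in\partial D(a,\varepsilon)$ for a removed disc $\overline D(a,\varepsilon)$. In the first case $K_\Omega(z)\ge K_{\mathbb D}(z)=\frac1{\pi(1-|z|^2)^2}$. In the second case, we transplant functions from the disc. The map $w\mapsto\varepsilon/(w-a)$ sends $\{|w-a|>\varepsilon\}$ bijectively onto $\mathbb D\setminus\{0\}$, with derivative $-\varepsilon/(w-a)^2$. So for $g\in H^2(\mathbb D)$ the function $w\mapsto-\frac{\varepsilon}{(w-a)^2}\,g\big(\frac\varepsilon{w-a}\big)$ is holomorphic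 on $\{|w-a|>\varepsilon\}\supset\Omega$ with $L^2$ norm there equal to $\|g\|_{\mathbb D}$. Taking the supremum over $\|g\|\le1$,
$$K_\Omega(z)\ge\frac{\varepsilon^2}{|z-a|^4}\cdot\frac1{\pi\big(1-\frac{\varepsilon^2}{|z-a|^2}\big)^2}=\frac{\varepsilon^2}{\pi(|z-a|^2-\varepsilon^2)^2}\longrightarrow\infty .$$

## 9. Norm convergence along the quiet circles

We prove that (2) fails, in the precise form stated in Theorem 1. Let $|z_l|=\rho_l$. By (5), $\|K_\Omega(\cdot,z_l)\|^2=K_\Omega(z_l)\to\kappa$.

**Step 1: comparison functions.** We compare with kernels whose pole position is the honest interior point $0$ of $\Omega_m$. Put $h_m=K_{\Omega_m}(\cdot,0)|_\Omega\in H^2(\Omega)$. Then $\|h_m\|_\Omega^2\le\|K_{\Omega_m}(\cdot,0)\|_{\Omega_m}^2=\kappa_m$, and $h_m$ extends holomorphically to a neighborhood of $0$ with $h_m(0)=\kappa_m$.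

**Step 2: the kernel functions converge.** For fixed $m$, $\langle h_m,K_\Omega(\cdot,z_l)\rangle=h_m(z_l)\to\kappa_m$ as $l\to\infty$. Expanding the square,
$$\limsup_{l\to\infty}\|h_m-K_\Omega(\cdot,z_l)\|^2\le\kappa_m+\kappa-2\kappa_m=\kappa-\kappa_m . \tag{8}$$
The right side tends to $0$ as $m\to\infty$. By the triangle inequality through $h_m$, the sequence $K_\Omega(\cdot,z_l)$ is Cauchy. Its limit $k$ satisfies $\|h_m-k\|^2\le\kappa-\kappa_m$, so $k=\lim h_m$ does not depend on the choice of the $z_l$. Moreover $\|k\|^2=\lim K_\Omega(z_l)=\kappa>0$.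

**Step 3: the quotient.** We have $k(z_l)=\langle k,K_\Omega(\cdot,z_l)\rangle\to\|k\|^2=\kappa$, so
$$\frac{|k(z_l)|^2}{K_\Omega(z_l)}\to\frac{\kappa^2}\kappa=\kappa=\|k\|^2,\qquad z_l\to0\in\partial\Omega .$$
Hence (2) fails for $f=k$.

## 10. Every curve to the boundary meets large kernel values

We prove that $\Omega$ is Bergman complete. Suppose not, and take $\gamma$ and $f$ from Lemma 3.

**Step 1: points on the curve where the kernel blows up.** We claim that there are $t_i\to\infty$ with $\gamma(t_i)\to\zeta\in\partial\Omega$ and $K_\Omega(\gamma(t_i))\to\infty$.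

Suppose first that $\gamma(t)\not\to0$. Since $\Omega$ is bounded and $\gamma$ leaves all compact subsets, there are $t_i\to\infty$ with $\gamma(t_i)\to\zeta\in\partial\Omega\setminus\{0\}$. Then (7) gives the claim.

Suppose now that $\gamma(t)\to0$. For all large $m$ we have $|\gamma(0)|>r_m$, and $|\gamma|$ is continuous and tends to $0$. So $|\gamma(t_m)|=r_m$ for some $t_m$. On each interval $[0,T]$ the function $|\gamma|$ is bounded below by a positive number, because $0\notin\Omega$. Hence $t_m\to\infty$. By (6), $K_\Omega(\gamma(t_m))\ge m\to\infty$, which is the claim with $\zeta=0$.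

**Step 2: contradiction.** By Lemma 5, $|f(\gamma(t_i))|^2/K_\Omega(\gamma(t_i))\to0$. By Lemma 3 the same quotient tends to $1$. So $\Omega$ is Bergman complete.

## 11. Products with polydiscs

It remains to treat $\mathbb C^n$. Let $\Omega'=\Omega\times\mathbb D^{n-1}$ with $n\ge2$.

**Step 1: the kernel.** We check that $K_{\Omega'}((z,w),(z',w'))=K_\Omega(z,z')K_{\mathbb D^{n-1}}(w,w')$. The right side is in $H^2(\Omega')$ as a function of $(z,w)$. If $F\in H^2(\Omega')$, then $F(\cdot,w)\in H^2(\Omega)$ for every $w$, since the mean value property in $w$ bounds $\int_\Omega|F(z,w)|^2d\lambda(z)$ by a constant times $\|F\|^2$. Likewise $F(z,\cdot)\in H^2(\mathbb D^{n-1})$ for every $z$. By Fubini's theorem, integrating $F$ against the conjugate of the right side, first in $z$ and then in $w$, gives $F(z',w')$.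

**Step 2: completeness.** Since $\log K_{\Omega'}$ on the diagonal is the sum of the two logarithms, the Bergman metric is the product metric. A curve in $\Omega'$ is at least as long as each of its two projections, so a Cauchy sequence projects to Cauchy sequences in $\Omega$ and in $\mathbb D^{n-1}$. The disc is complete by Section 3, hence so is $\mathbb D^{n-1}$ by the same remark applied to its factors, and $\Omega$ is complete by Section 10. So both projections converge, and the sequence converges in $\Omega'$. The domain $\Omega'$ is pseudoconvex as a product of planar domains.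

**Step 3: failure of (2).** Let $F(z,w)=k(z)K_{\mathbb D^{n-1}}(w,0)$, so $\|F\|^2=\|k\|^2K_{\mathbb D^{n-1}}(0)$. Along $(z_l,0)\to(0,0)\in\partial\Omega'$,
$$\frac{|F(z_l,0)|^2}{K_{\Omega'}((z_l,0))}=\frac{|k(z_l)|^2}{K_\Omega(z_l)}\,K_{\mathbb D^{n-1}}(0)\longrightarrow\|k\|^2K_{\mathbb D^{n-1}}(0)=\|F\|^2 .$$
This proves Theorem 1. By Lemma 2 it says that the metric induced by the Kobayashi embedding $\iota$ can be complete although $\iota$ is not proper. $\square$

## 12. The boundary value $K^*(\zeta)$ in dimension one

In the plane, Lemma 5 allows us to describe exactly when (1) and (2) fail. Let $\Omega\subset\mathbb C$ be a bounded domain and $\zeta\in\partial\Omega$. A function $f\in A_\zeta$ has a value $f(\zeta)$: its extension to $\Omega_s$ is unique, since $\Omega_s$ is connected.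

**Definition.** For $\zeta\in\partial\Omega$ put $K^*(\zeta)=\sup\{|f(\zeta)|^2:f\in A_\zeta,\ \|f\|_\Omega\le1\}\in(0,\infty]$. If $K^*(\zeta)<\infty$, let $k_\zeta\in H^2(\Omega)$ represent the continuous extension of $f\mapsto f(\zeta)$ from $A_\zeta$ to $H^2(\Omega)$.

Constant functions show $K^*(\zeta)\ge1/\lambda(\Omega)>0$. The element $k_\zeta$ is well defined because $A_\zeta$ is dense (Lemma 5), and $\|k_\zeta\|^2=K^*(\zeta)$. For $\Omega=\mathbb D\setminus\{0\}$ we have $K^*(0)=K_{\mathbb D}(0)=1/\pi$ and $k_0=1/\pi$. For $|\zeta|=1$ we have $K^*(\zeta)=\infty$: the function $f(z)=(z-(1+\delta)\zeta)^{-2}$ has $|f(\zeta)|^2=\delta^{-4}$ and $\|f\|^2\le\int_{|w|>\delta}|w|^{-4}d\lambda=\pi\delta^{-2}$, so the quotient is at least $1/(\pi\delta^2)$.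

**Theorem 2.** Let $\Omega\subset\mathbb C$ be a bounded domain.

* (a) For $\zeta\in\partial\Omega$, $\liminf_{z\to\zeta}K_\Omega(z)\ge K^*(\zeta)$.
* (b) For $z_j\to\zeta\in\partial\Omega$: $\iota(z_j)$ converges in $\mathbb P(H^2(\Omega))$ if and only if $K_\Omega(z_j)\to K^*(\zeta)<\infty$. The limit is then $[k_\zeta]$.
* (c) Condition (2) fails if and only if $\liminf_{z\to\zeta}K_\Omega(z)=K^*(\zeta)<\infty$ for some $\zeta\in\partial\Omega$; condition (1) fails if and only if $\liminf_{z\to\zeta}K_\Omega(z)<\infty$ for some $\zeta\in\partial\Omega$.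
* (d) If $\Omega$ is not Bergman complete, there are $\zeta\in\partial\Omega$ and a curve $\gamma(t)\to\zeta$ in $\Omega$, of finite Bergman length, with $K_\Omega(\gamma(t))\to K^*(\zeta)<\infty$. Hence $\Omega$ is Bergman complete if no boundary point is the endpoint of a curve along which $K_\Omega\to K^*(\zeta)<\infty$.

*Proof.*

**Part (a).** If $f\in A_\zeta$ and $\|f\|\le1$, then $K_\Omega(z)\ge|f(z)|^2\to|f(\zeta)|^2$ as $z\to\zeta$. Take the supremum over $f$.

**Part (b), from kernel values to convergence.** Let $K_\Omega(z_j)\to K^*(\zeta)<\infty$. The vectors $K_\Omega(\cdot,z_j)$ are bounded, and for $f$ in the dense set $A_\zeta$ we have $\langle f,K_\Omega(\cdot,z_j)\rangle=f(z_j)\to f(\zeta)=\langle f,k_\zeta\rangle$. So $K_\Omega(\cdot,z_j)\rightharpoonup k_\zeta$ weakly. The squared norms $K_\Omega(z_j)$ converge to $K^*(\zeta)=\|k_\zeta\|^2$, so the convergence is in norm. As $k_\zeta\ne0$, $\iota(z_j)\to[k_\zeta]$.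

**Part (b), from convergence to kernel values.** Let $\iota(z_j)\to[f]$ with $\|f\|=1$, so $|f(z_j)|^2/K_\Omega(z_j)\to1$. By Lemma 5, $K_\Omega(z_j)\to\infty$ is impossible along any subsequence, so $K_\Omega(z_j)\le C$. For $g\in A_\zeta$ we get $|g(\zeta)|^2=\lim|g(z_j)|^2\le C\|g\|^2$, so $K^*(\zeta)<\infty$, and as before $K_\Omega(\cdot,z_j)\rightharpoonup k_\zeta$ weakly. Suppose $K_\Omega(z_j)\to L$ along a subsequence. Along it $|f(z_j)|^2\to L$, while $f(z_j)=\langle f,K_\Omega(\cdot,z_j)\rangle\to\langle f,k_\zeta\rangle$. Therefore, using (a) at the end,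
$$L=|\langle f,k_\zeta\rangle|^2\le\|k_\zeta\|^2=K^*(\zeta)\le L .$$
So every convergent subsequence of the bounded sequence $K_\Omega(z_j)$ has limit $K^*(\zeta)$, and $K_\Omega(z_j)\to K^*(\zeta)$. The limit of $\iota(z_j)$ is $[k_\zeta]$ by the first half.

**Part (c).** If (2) fails, Lemma 2 gives $z_j\to\partial\Omega$ with $\iota(z_j)$ convergent; pass to a subsequence with $z_j\to\zeta\in\partial\Omega$. By (b) $K_\Omega(z_j)\to K^*(\zeta)<\infty$, and by (a) this is the lower limit. Conversely, if $\liminf_{z\to\zeta}K_\Omega=K^*(\zeta)<\infty$, choose $z_j\to\zeta$ realizing it. Then $\iota(z_j)$ converges by (b), and (2) fails by Lemma 2. For (1): if $\liminf_{z\to\zeta}K_\Omega<\infty$, then $f=1$ violates (1). If $K_\Omega(z)\to\infty$ at every boundary point, then any sequence tending to $\partial\Omega$ has a subsequence converging to a boundary point, and Lemma 5 gives (1).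

**Part (d).** Take $\gamma,f$ from Lemma 3; then $\gamma$ has finite length and $\iota(\gamma(t))\to[f]$. Let $\zeta$ be a cluster point of $\gamma(t)$ as $t\to\infty$; it lies in $\partial\Omega$. By (b), $K^*(\zeta)<\infty$ and $[k_\zeta]=[f]$. If $\zeta'$ is another cluster point, then $k_{\zeta'}=ck_\zeta$ for some constant $c$. The constant $1$ and the function $z$ belong to every $A_\zeta$. From $\langle1,k_\zeta\rangle=\langle1,k_{\zeta'}\rangle=1$ we get $c=1$, and then $\zeta=\langle z,k_\zeta\rangle=\langle z,k_{\zeta'}\rangle=\zeta'$. So there is only one cluster point, $\gamma(t)\to\zeta$, and (b) applied along arbitrary sequences $t_i\to\infty$ gives $K_\Omega(\gamma(t))\to K^*(\zeta)$. The last sentence of (d) is the contrapositive. $\square$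

For the domain of Theorem 1,
$$K^*(0)=\kappa=\liminf_{z\to0}K_\Omega(z). \tag{9}$$
Indeed $\Omega\cup D(0,s_m)\subset\Omega_m$, so $h_m\in A_0$ and $K^*(0)\ge|h_m(0)|^2/\|h_m\|_\Omega^2\ge\kappa_m$ for all $m$, whence $K^*(0)\ge\kappa$. On the other hand, by (a), $K^*(0)\le\liminf_{z\to0}K_\Omega(z)\le\lim K_\Omega(z_m)=\kappa$ for points $|z_m|=\rho_m$.

## 13. The same surgery near any interior point

**Theorem 3.** Let $U\subset\mathbb C$ be any bounded domain with $K_U(z)\to\infty$ as $z\to\partial U$, let $p\in U$, and $\epsilon>0$. There is a compact set $E\subset U\cap\overline D(p,\epsilon)$, consisting of $p$ and countably many disjoint closed discs accumulating only at $p$, such that $\Omega=U\setminus E$ is a Bergman complete domain not satisfying (2), with $K_U(p)\le K^*_\Omega(p)\le K_U(p)+\epsilon$, where $K^*_\Omega$ is the function $K^*$ of $\Omega$.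

*Proof.*

**Step 1: normalization.** We arrange $p=0$ and $\operatorname{diam}U\le2$, as Lemma 1 requires. Under $w=b(z-p)$ with $b\ne0$, norms of functions scale by $|b|$, and kernels and $K^*$ scale by $|b|^{-2}$. Completeness, (2) and the shape of $E$ are not affected. So it suffices to treat the normalized domain with $\epsilon$ replaced by $\min(|b|\epsilon,|b|^{-2}\epsilon)$, which we again call $\epsilon$.

**Step 2: construction.** Repeat Section 8 with $\Omega_0=U$, $\kappa_0=K_U(0)$, with $s_0\le\epsilon$ so small that $\overline D(0,s_0)\subset U$, and with $\delta=\epsilon2^{-m}$ in the application of Lemma 1 at step $m$. Each $\Omega_{m-1}$ is now $U$ minus finitely many disjoint closed discs, of diameter at most $2$. Let $E=\{0\}\cup\bigcup E_m\subset\overline D(0,s_0)$ and $\Omega=U\setminus E$. The choices of $r_m,\rho_m,s_m$, the inclusions $G_m\subset\Omega\subset\Omega_m$, the connectedness of $\Omega$, and (5) and (6) are obtained as before, with $\kappa=\lim\kappa_m\in[K_U(0),K_U(0)+\epsilon]$.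

**Step 3: blow-up away from $0$.** We recheck (7), the only place where $\mathbb D$ itself was used. Let $\zeta\in\partial\Omega\setminus\{0\}$. Either $\zeta\in\partial U$, and then $K_\Omega\ge K_U\to\infty$ by hypothesis; or $\zeta$ lies on the boundary of a removed disc $\overline D(a,\varepsilon)$, and the transplanted functions in the proof of (7) give $K_\Omega(z)\ge\varepsilon^2/\big(\pi(|z-a|^2-\varepsilon^2)^2\big)$ as before, since $\Omega\subset\{|w-a|>\varepsilon\}$.

**Step 4: conclusion.** Section 9 uses only (5) and the functions $h_m$, so (2) fails. Section 10 uses only Lemmas 3 and 5 together with (6) and (7), so $\Omega$ is Bergman complete. The argument for (9) gives $K^*_\Omega(0)=\kappa\in[K_U(0),K_U(0)+\epsilon]$. $\square$
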